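# A surjection onto the maximal ideal forces a grading

## 1. Weighted homogeneous equations, where the extension can be written down

Take $f=x_1^2+x_2^3+x_3^5$ and give the variables the weights $15,10,6$. Every monomial of $f$ then has weight $30$, so the vector field $\Delta=15x_1\partial_1+10x_2\partial_2+6x_3\partial_3$ satisfies $\Delta f=30f$ and induces a derivation of $R=k[[x_1,x_2,x_3]]/(f)$. In this section we show that, for every weighted homogeneous $f$ (under the assumptions below), the module of derivations of $R$ sits in a non-split exact sequence $0\to R\to\operatorname{Der}_k(R)\to\mathfrak m\to0$ whose maps are given by cross products. Later we ask whether the sequence remembers the weights.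

**Setting.** Throughout, $k$ is an algebraically closed field of characteristic zero, $P=k[[X,Y,Z]]$ has maximal ideal $\mathfrak m_P$, and $R=P/fP$ with $f\in\mathfrak m_P$. We assume that $(R,\mathfrak m,k)$ is a normal local domain of dimension two which is not regular. We write $x_1,x_2,x_3$ for a regular system of parameters of $P$, so that $P=k[[x_1,x_2,x_3]]$, and put $f_i=\partial f/\partial x_i$, $f_{ij}=\partial^2f/\partial x_i\partial x_j$, $\nabla f=(f_1,f_2,f_3)$.

Since $R$ is not regular, $f\in\mathfrak m_P^2$. Hence $\mathfrak m_P/\mathfrak m_P^2=\mathfrak m/\mathfrak m^2$, and all $f_i$ lie in $\mathfrak m_P$. Put $J=(f_1,f_2,f_3)R$. By Nagata's Jacobian criterion for power series rings in characteristic $0$, the primes of $R$ at which $R$ is not regular are exactly those containing $J$. A normal ring is regular at primes of height at most one, so $J$ lies in no prime of height at most one. Thus $J$ is $\mathfrak m$-primary, equivalently $(f,f_1,f_2,f_3)P$ is $\mathfrak m_P$-primary, and $\tau=\ell(R/J)$ is finite. Let $Q(R)$ be the fraction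 field of $R$.

**Lemma 1.** Let $I\subset R$ be an ideal contained in no prime of height at most one, and let $q\in Q(R)$ satisfy $qI\subset R$. Then $q\in R$.

*Proof.* If $I=R$ this is clear. Otherwise $I$ is $\mathfrak m$-primary and, as $R$ is Cohen–Macaulay of dimension two, contains an $R$-regular sequence $r,s$. Write $qr=u$, $qs=v$ with $u,v\in R$. Then $su=rv$, and since $s$ is a nonzerodivisor modulo $r$, $u\in rR$. So $q=u/r\in R$. $\square$

**Definition (differentials and derivations).** The universally finite module of differentials $D=D_k(R)$ is the finitely generated $R$-module with a $k$-derivation $d:R\to D$ that is universal for $k$-derivations of $R$ into finitely generated $R$-modules. For $k[[t]]$ it is free on $dt$. For $P$ it is free on $dx_1,dx_2,dx_3$, and for $R$ one adds the relation $df=0$, so $D=R^3/R\nabla f$. Consequently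
$$L:=D^*=\operatorname{Der}_k(R)=\{a\in R^3:\ a\cdot\nabla f=0\},\qquad \delta\leftrightarrow a=(\delta x_1,\delta x_2,\delta x_3).$$
We identify $\delta$ with the vector $a$, and write $\theta_i=\theta(x_i)$ for $\theta\in L$.

The standard elements of $L$ are $H_i=\varepsilon_i\times\nabla f$, where $\varepsilon_i$ is the $i$-th unit vector:
$$H_1=(0,-f_3,f_2),\qquad H_2=(f_3,0,-f_1),\qquad H_3=(-f_2,f_1,0).$$

**Lemma 2.** Every $\delta\in L$ satisfies $\delta(\mathfrak m)\subset\mathfrak m$.

*Proof.* Suppose $\delta(x)$ is a unit for some $x\in\mathfrak m$. By Zariski's lemma (Matsumura, *Commutative Ring Theory*, Thm. 30.1), $R\cong R_0[[x]]$ for a subring $R_0\cong R/xR$, a Noetherian local domain of dimension one. It is normal: if $q\in Q(R_0)$ is integral over $R_0$, then $q\in R$ by normality of $R$; write $q=\sum q_ix^i$ with $q_i\in R_0$, and $\beta q=\alpha$ with $\alpha,\beta\in R_0$, $\beta\neq0$. Comparing coefficients, $\beta q_i=0$ for $i>0$, so $q=q_0\in R_0$. Hence $R_0$ is a discrete valuation ring and $R=R_0[[x]]$ is regular, a contradiction.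 $\square$

We recall two textbook facts on the normal domain $R$. The dual $\operatorname{Hom}_R(M,R)$ of a finitely generated module is reflexive, and (as $\dim R=2$) it has depth two if it is non-zero. A homomorphism between reflexive modules which is an isomorphism at all primes of height at most one is an isomorphism.

**Proposition 3.** There is an alternating $R$-bilinear map $\omega:L\times L\to R$ with
$$\theta\times\theta'=\omega(\theta,\theta')\,\nabla f\quad\text{in }R^3 .\tag{1}$$
The map $L\to\operatorname{Hom}_R(L,R)=D^{**}$, $\theta\mapsto\omega(\theta,\cdot)$, is an isomorphism. Moreover, for $i=1,2,3$ and $\theta\in L$,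
$$\omega(\theta,H_i)=-\theta_i .\tag{2}$$

*Proof.* Over $Q(R)$ both $\theta$ and $\theta'$ lie in the plane $\nabla f^\perp$ (note $\nabla f\ne0$). If they are dependent, $\theta\times\theta'=0$. If they are independent, $\theta\times\theta'$ is orthogonal to the plane they span, which is $\nabla f^\perp$, and so it is a multiple of $\nabla f$. Thus $\theta\times\theta'=h\nabla f$ with a unique $h\in Q(R)$. The components of $h\nabla f$ lie in $R$, so $hJ\subset R$ and $h\in R$ by Lemma 1. Bilinearity and the alternating property are inherited from the cross product.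

For the isomorphism, both modules are reflexive, so we may localize at a prime $p$ of height at most one. There some $f_i$ is a unit; say $f_3$, the other cases being the same up to a permutation of coordinates. Then $L_p$ has the basis $(1,0,-f_1/f_3)$, $(0,1,-f_2/f_3)$, whose cross product is $(f_1/f_3,f_2/f_3,1)=f_3^{-1}\nabla f$. So $\omega$ takes the unit value $f_3^{-1}$ on this basis, and $\omega$ is perfect at $p$.

Finally, $\theta\times(\varepsilon_i\times\nabla f)=\varepsilon_i(\theta\cdot\nabla f)-(\theta\cdot\varepsilon_i)\nabla f=-\theta_i\nabla f$, which is (2). $\square$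

By (2), $\omega(H_i,\delta)=\delta x_i$. So, under $L\cong D^{**}$, the image of $dx_i$ in $D^{**}$ corresponds to $H_i$: the image of $D\to D^{**}$ is $RH_1+RH_2+RH_3$.

**Definition (content).** For $\delta\in L$ let $\mathfrak c(\delta)\subset R$ be the image of the evaluation map $D^{**}=\operatorname{Hom}_R(L,R)\to R$, $\varphi\mapsto\varphi(\delta)$. By Proposition 3,
$$\mathfrak c(\delta)=\omega(L,\delta).\tag{3}$$
By (2), $\mathfrak c(\delta)$ contains $\delta x_1,\delta x_2,\delta x_3$. It can be larger, and this will matter.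

**Lemma 4.** Let $\theta\in L$.

(i) $\mathfrak c(\theta)\,J\subset(\theta_1,\theta_2,\theta_3)R$. In particular, if $\mathfrak c(\theta)$ is $\mathfrak m$-primary, so is $(\theta_1,\theta_2,\theta_3)R$.

(ii) If $\mathfrak c(\theta)$ lies in no prime of height at most one, the following sequence is exact:
$$0\to R\xrightarrow{\ r\mapsto r\theta\ }L\xrightarrow{\ \omega(\theta,\cdot)\ }\mathfrak c(\theta)\to0 .\tag{4}$$

*Proof.* (i) The components of $\omega(\theta',\theta)\nabla f=\theta'\times\theta$ lie in $(\theta_1,\theta_2,\theta_3)R$, which gives the inclusion. If $\mathfrak c(\theta)$ is $\mathfrak m$-primary, so is $\mathfrak c(\theta)J$; and $(\theta_1,\theta_2,\theta_3)R\subset\mathfrak m$ by Lemma 2.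

(ii) Here $\theta\neq0$, so the first map is injective; the second has image $\mathfrak c(\theta)$ by (3). Its kernel consists of the $\theta'\in L$ with $\theta\times\theta'=0$, that is, $\theta'=q\theta$ with $q\in Q(R)$. For such $q$ we have $q\,\mathfrak c(\theta)=\omega(L,q\theta)\subset R$, so $q\in R$ by Lemma 1. $\square$

**Definition (Auslander module).** Let $K_R$ be the canonical module. Since $\operatorname{Ext}^1_R(\mathfrak m,K_R)\cong\operatorname{Ext}^2_R(k,K_R)\cong k$, there is up to isomorphism a unique non-split exact sequence $0\to K_R\to A\to\mathfrak m\to0$. The module $A$ is the Auslander module of $R$. For our hypersurface, $K_R\cong R$.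

**Proposition 5.** If $\delta\in L$ has $\mathfrak c(\delta)=\mathfrak m$, then $D^{**}$ is isomorphic to the Auslander module.

*Proof.* By Lemma 4(ii) and $L\cong D^{**}$ there is an exact sequence $0\to R\to D^{**}\to\mathfrak m\to0$. If it split, $\mathfrak m$ would be a direct summand of a module of depth two. But $\mathfrak m$ has depth one: from $0\to\mathfrak m\to R\to k\to0$ and $\operatorname{Hom}_R(k,R)=0$ we get $\operatorname{Hom}_R(k,\mathfrak m)=0$ and an injection $k=\operatorname{Hom}_R(k,k)\to\operatorname{Ext}^1_R(k,\mathfrak m)$. So the sequence is non-split, and as $K_R\cong R$ its middle term is the Auslander module. $\square$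

Now comes the special case promised at the start.

**Proposition 6.** Suppose that $\sum_iw_ix_if_i=cf$ in $P$ with positive integers $w_i$ and $c>0$. Let $\Delta=(w_1x_1,w_2x_2,w_3x_3)\in L$. Then $\mathfrak c(\Delta)=\mathfrak m$, the Auslander module is isomorphic to $D^{**}$, and $L=R\Delta+RH_1+RH_2+RH_3$.

*Proof.* By (2), $\omega(\Delta,H_i)=-w_ix_i$, so $\mathfrak c(\Delta)\supset\mathfrak m$. Conversely let $r\in\mathfrak c(\Delta)$, and lift the equation $r\nabla f=\theta\times\Delta$ to $P$, keeping the names: with $a=(w_ix_i)\in P^3$,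
$$r\nabla f=\theta\times a+fv,\qquad \theta,v\in P^3 .$$
The dot product with $a$ gives $rcf=f\,(a\cdot v)$. Hence $rc=a\cdot v\in\mathfrak m_P$, and $r\in\mathfrak m$. So $\mathfrak c(\Delta)=\mathfrak m$, and Proposition 5 applies. In (4) for $\theta=\Delta$, the $H_i$ map to generators of $\mathfrak m$ and the kernel is $R\Delta$, which proves the last claim. $\square$

**Example 1.** Let $f=x_1x_2+x_3^m$ with $m\ge2$. Then $\nabla f=(x_2,x_1,mx_3^{m-1})$, $J=(x_1,x_2,x_3^{m-1})R$, $\tau=m-1$, and $\Delta=(mx_1,mx_2,2x_3)$ satisfies $\Delta f=2mf$. There is a second diagonal derivation, $\delta=(x_1,-x_2,0)$, with $\delta f=0$. In $R$,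
$$\Delta\times\delta=(2x_2x_3,\ 2x_1x_3,\ -2mx_1x_2)=(2x_2x_3,\ 2x_1x_3,\ 2mx_3^m)=2x_3\nabla f .$$
Since $L$ is generated by $\Delta,H_1,H_2,H_3$, the ideal $\mathfrak c(\delta)$ is generated by $\omega(\Delta,\delta)=2x_3$ and by $\omega(H_i,\delta)=\delta x_i$, that is, by $2x_3,x_1,-x_2,0$. So $\mathfrak c(\delta)=\mathfrak m$, although the coefficients of $\delta$ generate only $(x_1,x_2)R$, of colength $m$.

## 2. Dropping the weights: what an isomorphism $A\cong D^{**}$ still gives

**Definition (quasi-homogeneous).** $R$ is quasi-homogeneous if it is the completion of a positively graded ring. Equivalently, $R$ has an Euler derivation: a $k$-derivation $\Delta$ with $\Delta(X_i)=d_iX_i$ $(1\le i\le n)$ for some system of generators $X_1,\dots,X_n$ of $\mathfrak m$ and some positive integers $d_i$.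

What changes if no weights are given? Suppose somebody hands us $R$ and tells us only that its Auslander module happens to be $D^{**}$. Must there be hidden weights? Martsinkovsky conjectured that there must: the conditions "$R$ is quasi-homogeneous" and "the Auslander module is isomorphic to $D^{**}$" should be equivalent. (The source of the problem is Publ. RIMS, Kyoto Univ. 30 (1994), 1009–1038.) The answer is yes, and less than an isomorphism is needed.

**Theorem A.** For $R$ as in the Setting the following are equivalent:

1. $R$ is quasi-homogeneous;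
2. the Auslander module is isomorphic to $D^{**}$;
3. there is a surjective $R$-homomorphism $D^{**}\to\mathfrak m$;
4. there is $\delta\in\operatorname{Der}_k(R)$ with $\mathfrak c(\delta)=\mathfrak m$;
5. there is $\delta\in\operatorname{Der}_k(R)$ acting non-nilpotently on $\mathfrak m/\mathfrak m^2$.

By Lemma 2, every $\delta$ acts on $\mathfrak m/\mathfrak m^2$, so (5) makes sense. In Example 1 the derivation $\delta$ acts as $\operatorname{diag}(1,-1,0)$, which is not nilpotent. For $f=x_1^2+x_2^3+x_3^5$, the derivation $H_2=(5x_3^4,0,-2x_1)$ acts by $x_3\mapsto-2x_1$, $x_1,x_2\mapsto0$, which is nilpotent.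

Three implications are formal.

**(2) ⇒ (3).** The Auslander module surjects onto $\mathfrak m$ by definition.

**(3) ⇒ (4).** A surjection $D^{**}\to\mathfrak m\subset R$ is an element of $\operatorname{Hom}_R(\operatorname{Hom}_R(L,R),R)$. Since $L$ is reflexive, it is evaluation at some $\delta\in L$, and its image is $\mathfrak c(\delta)=\mathfrak m$.

**(4) ⇒ (2).** This is Proposition 5.

It remains to prove (1) ⇒ (4), (5) ⇒ (1) and (4) ⇒ (5). The first two are in Section 3. The implication (4) ⇒ (5) takes the rest of the notes.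

## 3. From one non-nilpotent derivation to positive weights

Let $d\ge2$ be the order of $f$ and $f_{(d)}$ its initial form. For a regular system of parameters $X_1,X_2,X_3$ of $P$ and $w\in k^3$ put $\partial_w=\sum_iw_iX_i\,\partial/\partial X_i$. A monomial $X^\alpha$ is an eigenvector of $\partial_w$ with eigenvalue $\sum w_i\alpha_i$.

**Lemma 7.** Suppose $\partial_wf=hf$ with $h\in P$, and let $c=h(0)$. Then $\partial_wf_{(d)}=cf_{(d)}$, and there is a unit $u\in P$ such that $\partial_w(uf)=c\,uf$ and $uf$ has initial form $f_{(d)}$.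

*Proof.* As $\partial_w$ preserves degrees, the degree $d$ part of $\partial_wf=hf$ is the first claim. Let $\pi_c:P\to P$ be the projection onto the closed span of the monomials with $\sum w_i\alpha_i=c$. The ideal $fP$ is stable under $\partial_w$. Its image in $P/\mathfrak m_P^N$ is a stable subspace of a finite-dimensional space on which $\partial_w$ is diagonal, so it is the sum of its intersections with the eigenspaces and is stable under the projection induced by $\pi_c$. Hence $\pi_c(f)\in\bigcap_N(fP+\mathfrak m_P^N)=fP$, by Krull's intersection theorem. Write $\pi_c(f)=uf$. All monomials of $f_{(d)}$ have eigenvalue $c$, so $\pi_c(f)$ has initial form $f_{(d)}$, and $u(0)=1$. $\square$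

**(1) ⇒ (4).** Let $\Delta$ be an Euler derivation. Among the given generators choose three which form a basis of $\mathfrak m/\mathfrak m^2$, and lift them to $X_1,X_2,X_3\in\mathfrak m_P$, a regular system of parameters. So $\Delta X_i=w_iX_i$ in $R$ with positive integers $w_i$. Let $\pi:P\to R$ be the quotient map. The derivations $\pi\partial_w$ and $\Delta\pi$ from $P$ to $R$ agree on the $X_i$, hence on polynomials; both map $\mathfrak m_P^j$ into $\mathfrak m^{j-1}$, so they are equal. Therefore $\pi(\partial_wf)=0$, that is, $\partial_wf\in fP$. By Lemma 7 we may replace $f$ by a unit multiple and assume $\partial_wf=cf$; here $c>0$, being the weight of a monomial of $f$. Neither $R$ nor $\mathfrak c(\Delta)$ has changed, and Proposition 6 gives $\mathfrak c(\Delta)=\mathfrak m$. $\square$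

**(5) ⇒ (1).** Let $\delta\in L$ act non-nilpotently on $\mathfrak m/\mathfrak m^2$.

**Step 1.** *This step disposes of quadratic parts of rank at least two, which would spoil the weight estimates below.* Suppose $d=2$ and $f_{(2)}$ has rank at least two. After a linear change of coordinates, $f_{(2)}$ is $X_1X_2$ or $X_1X_2+X_3^2$, so the Hessian of $f$ in the variables $X_1,X_2$ is invertible at the origin. By the implicit function theorem the equations $\partial f/\partial X_1=\partial f/\partial X_2=0$ are solved by power series $X_1=\phi_1(X_3)$, $X_2=\phi_2(X_3)$ without constant term. Replacing $X_i$ by $X_i+\phi_i(X_3)$, $i=1,2$, we may assume that $f$ has no terms that are linear in $X_1,X_2$ over $k[[X_3]]$, so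
$$f=g(X_3)+\sum_{i,j\le2}q_{ij}X_iX_j$$
with $(q_{ij})$ symmetric over $P$ and invertible at the origin. Over the local ring $P$, in which $2$ is invertible and all units are squares, such a matrix is $T^{t}T$ with $T\in GL_2(P)$. With the new coordinates $(Y_1,Y_2)^t=T(X_1,X_2)^t$ and $X_3$ we get $f=Y_1^2+Y_2^2+g(X_3)$. A linear change turns $Y_1^2+Y_2^2$ into $X_1X_2$. Here $g\ne0$, as $R$ is a domain, and $g$ has order $m\ge2$, as $f\in\mathfrak m_P^2$. Write $g=vX_3^m$ with a unit $v$ and replace $X_3$ by $v^{1/m}X_3$. Then $f=X_1X_2+X_3^m$, which is weighted homogeneous with weights $(m,m,2)$, and $R$ is quasi-homogeneous. *From now on either $d\ge3$, or $d=2$ and $f_{(2)}$ is a constant times the square of a linear form $\lambda$.*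

**Step 2.** *This step replaces $\delta$ by a diagonal derivation.* By Lemma 2 and the Leibniz rule, $\delta$ acts on each finite-dimensional algebra $R/\mathfrak m^j$. Let $V_\mu$ be its generalized eigenspaces there. From
$$(\delta-\mu-\nu)^n(xy)=\sum_i\binom ni(\delta-\mu)^i(x)\,(\delta-\nu)^{n-i}(y)$$
we see $V_\mu V_\nu\subset V_{\mu+\nu}$. So the semisimple part of $\delta$, which is multiplication by $\mu$ on $V_\mu$, is a derivation of $R/\mathfrak m^j$ (this is Humphreys, *Introduction to Lie Algebras*, Lemma 4.2B). The maps $R/\mathfrak m^{j+1}\to R/\mathfrak m^j$ respect generalized eigenspaces, so these derivations are compatible and define $\delta_s\in\operatorname{Der}_k(R)$. It preserves $\mathfrak m$, and it is non-zero on $\mathfrak m/\mathfrak m^2$ because $\delta$ has a non-zero eigenvalue there.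

Since $\delta_s$ is diagonalizable on $\mathfrak m/\mathfrak m^{j+1}$, the eigenspaces there map onto those of $\mathfrak m/\mathfrak m^j$. So every eigenvector in $\mathfrak m/\mathfrak m^2$ lifts step by step to an eigenvector in $\mathfrak m=\varprojlim\mathfrak m/\mathfrak m^j$. Choose an eigenbasis of $\mathfrak m/\mathfrak m^2$, lift it to eigenvectors in $\mathfrak m$, and lift these to $X_1,X_2,X_3\in\mathfrak m_P$. Then $P=k[[X_1,X_2,X_3]]$, $\delta_sX_i=w_iX_i$ in $R$, and $w\ne0$. As in (1) ⇒ (4), $\pi\partial_w=\delta_s\pi$ and $\partial_wf=hf$ with $h\in P$. Put $c=h(0)$, so $\partial_wf_{(d)}=cf_{(d)}$ by Lemma 7. On forms, $\partial_w$ is the derivation induced by the action of $\delta_s$ on $\mathfrak m/\mathfrak m^2$, so $c$ does not depend on the choice of the eigenbasis or of the lifts.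

If $d=2$, then $\partial_w(\lambda^2)=c\lambda^2$ gives $\partial_w\lambda=\frac c2\lambda$. So $\lambda$ is an eigenvector in $\mathfrak m/\mathfrak m^2$, and we may choose the eigenbasis such that $\lambda$ is the class of $X_1$. Then $f_{(2)}=\mathrm{const}\cdot X_1^2$ and $2w_1=c$.

**Step 3.** *This step makes $f$ an eigenvector with integral weights.* By Lemma 7 we may replace $f$ by a unit multiple with the same initial form and assume $\partial_wf=cf$: all monomials $X^\alpha$ of $f$ satisfy $\sum w_i\alpha_i=c$. Choose a $\mathbb Q$-linear map $k\to\mathbb Q$ not killing all $w_i$, apply it to these equations, and multiply by a common denominator of the images of the $w_i$. We obtain $w\in\mathbb Z^3\setminus0$, and $c\in\mathbb Z$ because $c=\sum w_i\alpha_i$ for a monomial of $f$. The relation $2w_1=c$ in the case $d=2$ persists. Replacing $(w,c)$ by $(-w,-c)$ if necessary, $c\ge0$.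

**Step 4.** *This step extracts from the isolated singularity one relation for each weight.* The ideal $(f,f_1,f_2,f_3)$, the partial derivatives now being taken with respect to the $X_i$, is $\mathfrak m_P$-primary. So it is not contained in the prime generated by the two $X_j$ with $j\ne i$: one of $f,f_1,f_2,f_3$ contains a pure power of $X_i$. If $f$ contains $X_i^n$, then $n\ge d\ge2$ and we write it as $X_i^{n-1}X_i$. If $f_j$ contains $X_i^n$, then $f$ contains $X_i^nX_j$, and $n\ge1$ as $d\ge2$. In all cases there are $j(i)$ and $n_i\ge1$ such that $X_i^{n_i}X_{j(i)}$ occurs in $f$, so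
$$n_iw_i+w_{j(i)}=c .\tag{5}$$
If $d\ge3$, then $n_i\ge2$ for all $i$. If $d=2$, the only quadratic monomial of $f$ is $X_1^2$, so $n_i\ge2$ for $i=2,3$, while $w_1=c/2$.

**Step 5.** *This step shows that all weights are positive.* Suppose first $c=0$ and choose $i$ with $|w_i|$ maximal, so $w_i\ne0$. If $d=2$, then $w_1=0$ and $i\in\{2,3\}$. So $n_i\ge2$, and (5) gives $|w_{j(i)}|=n_i|w_i|\ge2|w_i|>|w_i|$, a contradiction. Hence $c>0$.

Now suppose the minimal weight $w_i$ is $\le0$. If $d=2$, then $w_1=c/2>0$, so $i\in\{2,3\}$. Thus $n_i\ge2$, and with $j=j(i)$ we get $w_j=c+n_i|w_i|\ge c+2|w_i|$. If $d=2$, then $j\ne1$, because $w_1=c/2<c$. So $n_j\ge2$, and with $l=j(j)$,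
$$w_l=c-n_jw_j\le c-2(c+2|w_i|)=-c-4|w_i|<w_i,$$
contradicting minimality. So all $w_i$ are positive.

Hence $f$ is weighted homogeneous with positive integral weights. It is therefore a polynomial, $R$ is the completion of the positively graded ring $k[X_1,X_2,X_3]/(f)$, and $X_i\mapsto w_iX_i$ defines an Euler derivation. $\square$

## 4. Derivations with $\mathfrak c(\delta)=\mathfrak m$ whose coefficients do not generate $\mathfrak m$

We are left with (4) ⇒ (5). Let $\mathfrak c(\delta)=\mathfrak m$, and let $a=(\delta x_1,\delta x_2,\delta x_3)$. The natural thing to do is to restrict the surjection $D^{**}\to\mathfrak m$ to the image of $D$. The composite $D\to D^{**}\to\mathfrak m$ sends $dx_i$ to $a_i$. If this composite is still surjective, then $(a_1,a_2,a_3)R=\mathfrak m$, so $a_1,a_2,a_3$ form a basis of $\mathfrak m/\mathfrak m^2$, $\delta$ is bijective on $\mathfrak m/\mathfrak m^2$, and (5) holds.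

The argument stops at the words "if this composite is still surjective". Example 1 shows that this can fail: $\delta=(x_1,-x_2,0)$ on $x_1x_2+x_3^m=0$ has $\mathfrak c(\delta)=\mathfrak m$, but its coefficients generate only $(x_1,x_2)R$, and $\delta$ is not bijective on $\mathfrak m/\mathfrak m^2$. The element $x_3$ is reached only through an element of $D^{**}$ not coming from $D$. There is room for this: we shall see in Section 7 that the image of $D$ in $D^{**}$ has colength exactly $\tau$. In general, Lemma 4(i) gives only $\mathfrak mJ\subset(a_1,a_2,a_3)R$, and this says nothing directly about the linear terms of the $a_i$.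

So we must exclude that $\delta$ is nilpotent on $\mathfrak m/\mathfrak m^2$ while $\mathfrak c(\delta)=\mathfrak m$. Look at one nilpotent example, $H_2$ for $f=x_1^2+x_2^3+x_3^5$. Here $L$ is generated by $\Delta,H_1,H_2,H_3$, so by (2) $\mathfrak c(H_2)$ is generated by $\omega(\Delta,H_2)=-10x_2$, $\omega(H_1,H_2)=f_3=5x_3^4$ and $\omega(H_3,H_2)=-f_1=-2x_1$. It is $(x_1,x_2,x_3^4)R$, of colength $4$.

Here is what $\mathfrak c(\delta)=\mathfrak m$ does give. For $c\in\mathfrak m$ there is $\theta\in L$ with $c\nabla f=\theta\times a$, and the third component reads $cf_3=\theta_1a_2-\theta_2a_1$. Let us also write $a_i$ for lifts to $P$. Then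
$$\mathfrak m_Pf_3\subset(f,a_1,a_2)P .\tag{6}$$
Suppose $(f,a_1,a_2)$ is a system of parameters. Then multiplying $f_3$ by a power series $\Phi$ has, modulo $(f,a_1,a_2)$, the same effect as multiplying it by the constant $\Phi(0)$. The idea is to find a $\Phi$ such that $\Phi(0)$ depends only on the linear part of $\delta$ and on the factor $b(0)$ in $\sum a_if_i=bf$, and such that a linear functional takes on $f_3\Phi$ a value we can prove to be non-zero. The functional is the residue. The value is $\ell(R/\mathfrak c(\delta))+\tau=1+\tau$, a positive integer, hence non-zero in characteristic zero.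

## 5. Residues and the index formula

For a system of parameters $u=(u_1,u_2,u_3)$ of $P$ and $h\in P$ let $\operatorname{Res}[h;u]\in k$ be the Grothendieck residue of $h\,dx_1dx_2dx_3/(u_1,u_2,u_3)$. We use these textbook facts (Hartshorne, *Residues and Duality*, III §9; Conrad, LNM 1750, App. A; Lipman, Contemp. Math. 61; Kunz, AMS Univ. Lect. Ser. 47):

* (R1) $\operatorname{Res}[h;u]$ is $k$-linear in $h$ and vanishes for $h\in(u)$.
* (R2) If $u'=Mu$ is also a system of parameters, then $\operatorname{Res}[h;u]=\operatorname{Res}[\det(M)h;u']$.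
* (R3) $\operatorname{Res}[\det(\partial u_i/\partial x_j);u]=\ell(P/(u))\cdot1_k$.

The normalization is that $\operatorname{Res}[h;x_1^{n_1},x_2^{n_2},x_3^{n_3}]$ is the coefficient of $x_1^{n_1-1}x_2^{n_2-1}x_3^{n_3-1}$ in $h$. Together with (R2) this determines all residues, since for large $n$ the $x_i^n$ are combinations of the $u_j$. For $u=(x_1^p,x_2^q,x_3^r)$ the Jacobian is $pqr\,x_1^{p-1}x_2^{q-1}x_3^{r-1}$, and (R3) says that the length of $P/(u)$ is $pqr$.

If (R3) is known for polynomials, it follows for power series. Choose polynomials $u_i'$ so close to $u_i$ that $u'_i-u_i\in\mathfrak m_P\cdot(u)$. Then $u'=Mu$ with $M\equiv1$ mod $\mathfrak m_P$, so $(u')=(u)$; differentiating $u'=Mu$ gives $\operatorname{Jac}(u')\equiv\det M\cdot\operatorname{Jac}(u)$ mod $(u)$, and by (R1), (R2) the residues of $\operatorname{Jac}(u')$ over $u'$ and of $\operatorname{Jac}(u)$ over $u$ agree.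

**Theorem B (index formula).** Let $\delta\in L$ with $\mathfrak c(\delta)$ $\mathfrak m$-primary. After a suitable linear coordinate change, let $a_i\in P$ be lifts of $\delta x_i$, $\sum a_if_i=bf$ with $b\in P$, let $e_1,e_2$ be the first two elementary symmetric functions (trace and sum of principal $2\times2$ minors) of the matrix $(\partial a_i/\partial x_j)$, and $\Phi=e_2-be_1+b^2$. Then $(f,a_1,a_2)$ is a system of parameters of $P$ and in $k$
$$\operatorname{Res}\begin{bmatrix}f_3\,\Phi\;dx_1dx_2dx_3\\ f,\ a_1,\ a_2\end{bmatrix}=\ell(R/\mathfrak c(\delta))+\tau .$$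

The expression $\Phi$ is the coefficient of $t^2$ in $\det(1+tA)/(1+bt)$, where $A=(\partial a_i/\partial x_j)$; this is an easy way to remember it.

**Example 2.** Let $f=x_1^2+x_2^3+x_3^5$ and $\delta=\Delta=(15x_1,10x_2,6x_3)$, $b=30$. Then $e_1=31$, $e_2=150+90+60=300$, and $\Phi=300-930+900=270$. From $x_3^5=f-\frac{x_1}{15}(15x_1)-\frac{x_2^2}{10}(10x_2)$ and (R2) with determinant $\frac1{15}\cdot\frac1{10}$,
$$\operatorname{Res}[5x_3^4;f,15x_1,10x_2]=\tfrac1{150}\operatorname{Res}[5x_3^4;x_3^5,x_1,x_2]=\tfrac{5}{150}=\tfrac1{30};$$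
the reordering of $(x_3^5,x_1,x_2)$ is an even permutation. So the left side of the formula is $270/30=9$. On the right, $\mathfrak c(\Delta)=\mathfrak m$ and $J=(x_1,x_2^2,x_3^4)R$, so $\tau=8$ and $1+8=9$.

The proof of Theorem B has three parts. First we choose coordinates for which three pairs of elements generate $\mathfrak m$-primary ideals. Then we express $\ell(R/\mathfrak c(\delta))+\tau$ through the lengths of the three quotients of $R$ by these ideals. Finally we turn the three lengths into residues of Jacobians by (R3), and show that these combine to the residue of $f_3\Phi$.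

## 6. Coordinates in general position

Let $\delta\in L$ with $\mathfrak c(\delta)$ $\mathfrak m$-primary, and let $a_i=\delta x_i\in\mathfrak m$.

**Lemma 8.** After a linear change of coordinates the ideals
$$\text{(i) }(a_1,a_2)R,\qquad\text{(ii) }(a_1,f_3)R,\qquad\text{(iii) }(f_2,f_3)R\tag{7}$$
are $\mathfrak m$-primary.

*Proof.* Let $x'=Gx$, where $G\in GL_3(k)$ has rows $g_1,g_2,g_3$, and let $h_1,h_2,h_3$ be the dual basis, that is, the rows of $G^{-T}$, so $g_i\cdot h_j$ is $1$ for $i=j$ and $0$ otherwise. Then $a_i'=\delta x_i'=g_i\cdot a$, and by the chain rule $f_i'=h_i\cdot\nabla f$. For a prime $p$ of height one put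
$$S_p=\{g\in k^3:g\cdot a\in p\},\qquad N_p=\{h\in k^3:h\cdot\nabla f\in p\}.$$
These are proper subspaces of $k^3$: $(a_1,a_2,a_3)R$ is $\mathfrak m$-primary by Lemma 4(i), and so is $J$. Likewise $S_0=\{g:g\cdot a=0\}$ and $N_0=\{h:h\cdot\nabla f=0\}$ are proper. We use repeatedly that a vector space over the infinite field $k$ is not a finite union of proper subspaces, and that a non-zero element of $\mathfrak m$ has finitely many minimal primes, all of height one.

**Step 1.** *This step finds $g_1$ such that $g_1\cdot a\ne0$ and $g_1^\perp$ serves for (iii).* Choose $h\notin N_0$ with $h^\perp\not\subset S_0$; this excludes $N_0$ and at most one line. Then $h\cdot\nabla f\ne0$. Choose $h'$ outside $kh$, outside $N_p$ for the finitely many $p$ minimal over $h\cdot\nabla f$, and with $g_1:=h\times h'\notin S_0$. The last condition excludes only a proper subspace: the linear map $h\times(\cdot)$ has kernel $kh$ and its image lies in $h^\perp$, so it equals $h^\perp\not\subset S_0$. Now $g_1\cdot a\ne0$, $g_1^\perp=\langle h,h'\rangle$, and the ideal $(g_1^\perp\cdot\nabla f)R$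 generated by $h\cdot\nabla f$ and $h'\cdot\nabla f$ is $\mathfrak m$-primary: a prime of height one containing it would be minimal over $h\cdot\nabla f$ and contain $h'\cdot\nabla f$.

**Step 2.** *This step finds $h_3$ such that (ii) holds.* Let $p$ run through the finitely many primes minimal over $g_1\cdot a$. By Step 1, $g_1^\perp\not\subset N_p$. So we can choose $h_3\in g_1^\perp$ with $h_3\cdot\nabla f\notin p$ for all these $p$. Then $(g_1\cdot a,h_3\cdot\nabla f)R$ is $\mathfrak m$-primary.

**Step 3.** *This step finds $g_2$ such that (i) holds.* Let $p$ be as in Step 2. We claim $h_3^\perp\not\subset S_p$. Otherwise the reduction of $a$ in $(R/p)^3$ is annihilated by all $g\in h_3^\perp$, so $a\equiv\psi h_3$ mod $p$ with $\psi\in R/p$. As $(a_1,a_2,a_3)R\not\subset p$, $\psi\ne0$. From $0=a\cdot\nabla f\equiv\psi\,h_3\cdot\nabla f$ in the domain $R/p$ we get $h_3\cdot\nabla f\in p$, contrary to Step 2. So we can choose $g_2\in h_3^\perp$ with $g_2\cdot a\notin p$ for all these $p$. Then $(g_1\cdot a,g_2\cdot a)R$ is $\mathfrak m$-primary. As $g_1\in S_p$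 and $g_2\notin S_p$, the vectors $g_1,g_2$ are independent.

**Step 4.** *This step completes the basis.* Both $g_1$ and $g_2$ lie in $h_3^\perp$, so they span it. Choose $g_3$ with $h_3\cdot g_3=1$. Then $g_1,g_2,g_3$ is a basis, and its third dual vector is $h_3$. The second dual vector $h_2$ is orthogonal to $g_1$, so $h_2,h_3$ span $g_1^\perp$ and $(f_2',f_3')R=(g_1^\perp\cdot\nabla f)R$ is $\mathfrak m$-primary by Step 1. This is (iii); (i) and (ii) are Steps 3 and 2. $\square$

The ideal $\mathfrak c(\delta)$, the number $\tau$ and the conjugacy class of the linear part of $a$ do not depend on coordinates. *From now on (7) holds.*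

## 7. Lengths along $H_1$ and $H_2$

The purpose of this section is the formula
$$\ell(R/\mathfrak c(\delta))+\tau=\ell(R/(a_1,a_2))-\ell(R/(a_1,f_3))+\ell(R/(f_2,f_3)).\tag{8}$$
The method is to compute the length of the single module $L/(R\delta+RH_1+RH_2)$ twice.

**Step 1.** *This step computes $\mathfrak c(H_1)$.* By (2), $\mathfrak c(H_1)=\{\theta_1:\theta\in L\}$. An element $\theta_1\in R$ is the first coordinate of some $\theta$ with $\theta\cdot\nabla f=0$ exactly when $\theta_1f_1\in(f_2,f_3)R$. So $\mathfrak c(H_1)=\big((f_2,f_3)R:f_1\big)$. Multiplication by $f_1$ gives $R/\mathfrak c(H_1)\cong J/(f_2,f_3)R$, hence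
$$\ell(R/\mathfrak c(H_1))=\ell(R/(f_2,f_3))-\tau .\tag{9}$$
In particular $\mathfrak c(H_1)\supset(f_2,f_3)R$ lies in no prime of height at most one.

**Step 2.** *This step uses the sequence (4) for $\delta$ and for $H_1$.* By (2),
$$\omega(\delta,H_1)=-a_1,\qquad\omega(\delta,H_2)=-a_2,\qquad\omega(H_1,\delta)=a_1,\qquad\omega(H_1,H_2)=f_3 .$$
So the isomorphisms $L/R\delta\cong\mathfrak c(\delta)$ and $L/RH_1\cong\mathfrak c(H_1)$ of Lemma 4(ii) induce
$$\mathfrak c(\delta)/(a_1,a_2)R\;\cong\;L/(R\delta+RH_1+RH_2)\;\cong\;\mathfrak c(H_1)/(a_1,f_3)R .$$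
By (7) all lengths are finite, and
$$\ell(R/(a_1,a_2))-\ell(R/\mathfrak c(\delta))=\ell(R/(a_1,f_3))-\ell(R/\mathfrak c(H_1)).$$
Inserting (9) gives (8). $\square$

In Example 2 the three lengths in (8) are those of $k[[x_1,x_2,x_3]]$ modulo $(x_1,x_2,x_3^5)$, $(x_1,x_2^3,x_3^4)$ and $(x_1^2,x_2^2,x_3^4)$. So (7) holds in the given coordinates, and (8) reads $1+8=5-12+16$.

The same method proves the claim of Section 4. Since $\omega(H_1,H_2)=f_3$ and $\omega(H_1,H_3)=-f_2$, we have $L/(RH_1+RH_2+RH_3)\cong\mathfrak c(H_1)/(f_2,f_3)R$, and by (9) its length is $\ell(R/(f_2,f_3))-\ell(R/\mathfrak c(H_1))=\tau$. Under $L\cong D^{**}$ the submodule $RH_1+RH_2+RH_3$ is the image of $D$.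

## 8. Three Jacobians and the residue of $f_3\Phi$

We now prove Theorem B. Choose lifts $a_i\in P$ and $b\in P$ with
$$a_1f_1+a_2f_2+a_3f_3=bf .\tag{10}$$
Put $a_{ij}=\partial a_i/\partial x_j$ and $\sigma_j=\sum_ia_if_{ij}$. Applying $\partial/\partial x_j$ to (10) gives
$$\sum_ia_{ij}f_i\equiv bf_j-\sigma_j\pmod f,\qquad j=1,2,3.\tag{11}$$
By (7), the triples $(f,a_1,a_2)$, $(f,a_1,f_3)$, $(f,f_2,f_3)$ are systems of parameters of $P$. Hence so are $(f,a_1,a_2f_3)$ and $(f,a_1f_2,f_3)$: a prime containing one of these contains one of the former. Let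
$$\Theta_1=\det(\nabla f,\nabla a_1,\nabla a_2),\qquad\Theta_2=\det(\nabla f,\nabla a_1,\nabla f_3),\qquad\Theta_3=\det(\nabla f,\nabla f_2,\nabla f_3)$$
be the Jacobians of the first three (the gradients being the rows).

**Step 1.** *This step compares $f_3\Phi$ with $\Theta_1$.* By definition,
$$f_3e_2=f_3(a_{11}a_{22}-a_{12}a_{21})+a_{11}\,f_3a_{33}-a_{13}\,f_3a_{31}+a_{22}\,f_3a_{33}-a_{23}\,f_3a_{32}.$$
By (11), $f_3a_{3j}\equiv bf_j-f_1a_{1j}-f_2a_{2j}-\sigma_j$ mod $f$. Substitute this and collect. The terms free of $b$ and of the $\sigma_j$ are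
$$f_3(a_{11}a_{22}-a_{12}a_{21})+f_1(-a_{11}a_{13}+a_{13}a_{11}-a_{22}a_{13}+a_{23}a_{12})+f_2(-a_{11}a_{23}+a_{13}a_{21}-a_{22}a_{23}+a_{23}a_{22}),$$
which is $f_1(a_{12}a_{23}-a_{13}a_{22})-f_2(a_{11}a_{23}-a_{13}a_{21})+f_3(a_{11}a_{22}-a_{12}a_{21})=\Theta_1$. Therefore, modulo $f$,
$$f_3e_2\equiv\Theta_1+b\big[(a_{11}+a_{22})f_3-a_{13}f_1-a_{23}f_2\big]-(a_{11}+a_{22})\sigma_3+a_{13}\sigma_1+a_{23}\sigma_2 .$$
In the same way,
$$f_3e_1\equiv(a_{11}+a_{22})f_3+bf_3-f_1a_{13}-f_2a_{23}-\sigma_3 .$$
In $f_3\Phi=f_3e_2-b\,f_3e_1+b^2f_3$ the bracket and the terms $b^2f_3$ cancel, and what is left is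
$$f_3\Phi\equiv\Theta_1+(b-a_{11}-a_{22})\sigma_3+a_{13}\sigma_1+a_{23}\sigma_2\pmod f .$$
Since $\sigma_j\equiv a_3f_{3j}$ mod $(a_1,a_2)$,
$$f_3\Phi\equiv\Theta_1+a_3G\pmod{(f,a_1,a_2)},\qquad G=(b-a_{11}-a_{22})f_{33}+a_{13}f_{13}+a_{23}f_{23}.$$
By (R1) and (R3),
$$\operatorname{Res}[f_3\Phi;f,a_1,a_2]=\ell(P/(f,a_1,a_2))+\operatorname{Res}[a_3G;f,a_1,a_2].\tag{12}$$

**Step 2.** *This step moves the error term $a_3G$ to the system $(f,a_1,f_3)$ and compares it with $\Theta_2$.* By (10), $f_3a_3\equiv-a_2f_2$ mod $(f,a_1)$. Apply (R2) with $M=\operatorname{diag}(1,1,f_3)$, then (R1), then (R2) with $M=\operatorname{diag}(1,1,a_2)$: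
$$\operatorname{Res}[a_3G;f,a_1,a_2]=\operatorname{Res}[f_3a_3G;f,a_1,a_2f_3]=-\operatorname{Res}[a_2f_2G;f,a_1,a_2f_3]=-\operatorname{Res}[f_2G;f,a_1,f_3].$$
Modulo $(f,a_1,f_3)$, formula (11) for $j=2$ and $j=3$ reads
$$f_2(b-a_{22})\equiv f_1a_{12}+a_2f_{22}+a_3f_{23},\qquad f_2a_{23}\equiv-f_1a_{13}-a_2f_{23}-a_3f_{33}.$$
Insert these in $f_2G=f_2(b-a_{22})f_{33}-f_2a_{11}f_{33}+f_2a_{13}f_{13}+f_2a_{23}f_{23}$. The two terms $\pm a_3f_{23}f_{33}$ cancel, and
$$f_2G\equiv f_{33}(f_1a_{12}-f_2a_{11})+a_{13}(f_2f_{13}-f_1f_{23})+a_2h,\qquad h=f_{22}f_{33}-f_{23}^2 .$$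
On the other hand, modulo $f_3$,
$$\Theta_2\equiv f_1(a_{12}f_{33}-a_{13}f_{23})-f_2(a_{11}f_{33}-a_{13}f_{13}),$$
which is the sum of the first two terms. So $f_2G\equiv\Theta_2+a_2h$ mod $(f,a_1,f_3)$, and by (R3)
$$\operatorname{Res}[a_3G;f,a_1,a_2]=-\ell(P/(f,a_1,f_3))-\operatorname{Res}[a_2h;f,a_1,f_3].\tag{13}$$

**Step 3.** *This step moves the remaining error term to $(f,f_2,f_3)$, where it is $\Theta_3$ up to sign.* By (10), $a_2f_2\equiv-a_1f_1$ mod $(f,f_3)$. As before,
$$\operatorname{Res}[a_2h;f,a_1,f_3]=\operatorname{Res}[f_2a_2h;f,a_1f_2,f_3]=-\operatorname{Res}[a_1f_1h;f,a_1f_2,f_3]=-\operatorname{Res}[f_1h;f,f_2,f_3].$$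
Modulo $(f_2,f_3)$ the first row of $\Theta_3$ is $(f_1,0,0)$, so $\Theta_3\equiv f_1(f_{22}f_{33}-f_{23}^2)=f_1h$. Hence, by (R1) and (R3),
$$\operatorname{Res}[a_2h;f,a_1,f_3]=-\ell(P/(f,f_2,f_3)).\tag{14}$$

From (12), (13) and (14),
$$\operatorname{Res}[f_3\Phi;f,a_1,a_2]=\ell(P/(f,a_1,a_2))-\ell(P/(f,a_1,f_3))+\ell(P/(f,f_2,f_3)),$$
and by (8) the right side is $\ell(R/\mathfrak c(\delta))+\tau$. This proves Theorem B. $\square$

## 9. Why $\mathfrak c(\delta)=\mathfrak m$ excludes a nilpotent linear part

**(4) ⇒ (5).** Let $\mathfrak c(\delta)=\mathfrak m$, in coordinates as in Lemma 8, with lifts $a_i$ and $b$ as in (10).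

**Step 1.** *This step shows $\Phi(0)\neq0$.* By (6), $\mathfrak m_Pf_3\subset(f,a_1,a_2)P$, so $f_3\Phi\equiv\Phi(0)f_3$ modulo $(f,a_1,a_2)$. Now (R1) and Theorem B give
$$\Phi(0)\cdot\operatorname{Res}[f_3;f,a_1,a_2]=\operatorname{Res}[f_3\Phi;f,a_1,a_2]=1+\tau .$$
This is not zero in $k$, because $\operatorname{char}k=0$. Hence $\Phi(0)\ne0$.

**Step 2.** *This step shows that a nilpotent linear part would force $\Phi(0)=0$.* Suppose $\delta$ is nilpotent on $\mathfrak m/\mathfrak m^2$, that is, the matrix $A_0=(a_{ij}(0))$ is nilpotent. Then $e_1(0)=e_2(0)=0$, so $\Phi(0)=b(0)^2$, and $b(0)\neq0$ by Step 1. Since $a_i\in\mathfrak m_P$ has linear part $\sum_ja_{ij}(0)x_j$, the degree $d$ part of (10) is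
$$\sum_{i,j}a_{ij}(0)\,x_j\,\frac{\partial f_{(d)}}{\partial x_i}=b(0)\,f_{(d)} .$$
The left side is the linear vector field defined by $A_0$, applied to $f_{(d)}$. It acts nilpotently on linear forms, and therefore, by the Leibniz rule, nilpotently on forms of degree $d$. As $f_{(d)}\ne0$ is an eigenvector with eigenvalue $b(0)$, we get $b(0)=0$, a contradiction.

So $\delta$ is not nilpotent on $\mathfrak m/\mathfrak m^2$, which is (5). $\square$

In Example 1, where the argument of Section 4 breaks down, the mechanism is visible: $\delta=(x_1,-x_2,0)$ has $b=0$, $e_1=0$, $e_2=-1$, so $\Phi(0)=-1\neq0$ although $\det A_0=0$.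

**Proof of Theorem A.** Section 2 gives (2) ⇒ (3) ⇒ (4) ⇒ (2), Section 3 gives (1) ⇒ (4) and (5) ⇒ (1), and (4) ⇒ (5) has just been proved. So the five conditions are equivalent. In particular, for every $R$ as in the Setting, if the Auslander module is isomorphic to $D^{**}$, then $R$ is quasi-homogeneous, and the two conditions of the conjecture are equivalent. $\blacksquare$
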